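# Permutation 2-groups with eight large orbits and no derangement

## Four permutations of six points

Take the six points $1,\dots,6$, split into the pairs $\{1,2\},\{3,4\},\{5,6\}$, and consider the four permutations
$$1,\qquad (3\,4)(5\,6),\qquad (1\,2)(5\,6),\qquad (1\,2)(3\,4).$$
The product of any two of the nontrivial ones is the third: for instance $(3\,4)(5\,6)\cdot(1\,2)(5\,6)=(1\,2)(3\,4)$. So they form a group of order $4$. Its orbits are the three pairs. Each nontrivial element swaps the points in two of the pairs and leaves the remaining pair alone, so every one of the four permutations fixes a point.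

A permutation that fixes no point is called **fixed-point-free**, or a **derangement**. By orbit counting, a transitive group on more than one point always contains a derangement: the average number of fixed points is $1$ and the identity has more than one, so some element has none. With several orbits this can fail, and our group of order $4$ is a failure with three orbits.

The same picture exists for every prime $p$. Let $\mathbb F_p^2$ act on the cosets of each of its $p+1$ subgroups of order $p$. There are $p+1$ orbits, each of size $p$. A vector lying in the subgroup $H$ acts trivially on the cosets of $H$, and every vector lies in one of the $p+1$ subgroups. So no element is a derangement. For $p=2$ this is the example above.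

These orbits are very short. Suppose we keep the number of orbits at three, or at eight, or at any fixed number $s$, but insist that all orbits be enormous. Must a $2$-group with such orbits contain a derangement?

## Cosets, and Cameron's conjecture

Let $p$ be a prime. A *permutation $p$-group* is a finite group of permutations of a finite (for us, nonempty) set whose order is a power of $p$. Each orbit of $G$ can be identified with a coset space $G/H$, where $H$ is a point stabilizer. An element $g$ fixes the coset $xH$ if and only if $x^{-1}gx\in H$. So
$$g \text{ has a fixed point on } G/H \iff g \text{ is conjugate in } G \text{ to an element of } H. \tag{1}$$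
If the orbits of $G$ are $G/H_1,\dots,G/H_s$, then $G$ has no derangement exactly when $G$ is the union of all conjugates of $H_1,\dots,H_s$. The sizes of the orbits are the indices $|G:H_i|$.

Conversely, given a $p$-group $G$ and subgroups $H_1,\dots,H_s$, we may let $G$ act on the disjoint union of the $G/H_i$. The action may have a kernel; the permutations that it induces still form a permutation $p$-group, with orbits $G/H_i$, and it has a derangement if and only if some $g\in G$ is conjugate into no $H_i$. So we are looking for *few subgroups of large index whose conjugates cover a $p$-group*.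

Cameron conjectured that for every prime $p$ there is a function $f_p:\mathbb N\to\mathbb N$ such that, if $r\ge f_p(s)$, every permutation $p$-group having at most $s$ orbits, each of size at least $p^r$, contains a derangement. This is stated in the source of our problem (doi:10.22108/toc.2018.112665.1585), where the conjecture is known to be false for every $p>2$; the case to decide is $p=2$.

**Definition.** The pair $(p,s)$ is *good* if there is an $r_0$ such that, for all $r\ge r_0$, every permutation $p$-group with at most $s$ orbits, each of size at least $p^r$, contains a derangement. In that case $f_p(s)$ denotes the least such $r_0$.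

The condition at $r$ implies the condition at $r+1$, because orbits of size at least $p^{r+1}$ have size at least $p^r$. So $f_p(s)$ is simply the first $r$ at which the condition holds. For example, $(p,1)$ is good with $f_p(1)=1$: the trivial group on one point shows that $r=0$ fails, and orbit counting, as above, shows that $r=1$ works. The conjecture for $p$ says that $(p,s)$ is good for all $s$.

**Theorem A.** Let $p\ne\ell$ be primes and $m\ge 1$. There is a permutation $p$-group without derangements having exactly $1+\frac{p^\ell-1}{p-1}$ orbits, each of size $p^{\ell(\ell-1)m}$.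

With $p=2$, $\ell=3$ this gives $8$ orbits of size $2^{6m}$, so $(2,s)$ is not good for any $s\ge 8$ and **the case $p=2$ of the conjecture is false**. With $p$ odd and $\ell=2$ it gives $p+2$ orbits of size $p^{2m}$, so $(p,s)$ is not good for any $s\ge p+2$.

**Theorem B.** For every prime $p$: $f_p(s)=1$ for $1\le s\le p$, and $f_p(p+1)=2$.

**Corollary.** For odd $p$, $(p,s)$ is good if and only if $s\le p+1$. For $p=2$, $(2,s)$ is good for $s\le 3$, with $f_2(1)=f_2(2)=1$ and $f_2(3)=2$, and not good for $s\ge 8$.

The arguments below do not settle $p=2$, $4\le s\le 7$; the disproof does not need those values.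

## What counting gives, and where it stops

We use three standard facts about a finite $p$-group $G$: every proper subgroup lies in a maximal subgroup; every maximal subgroup is normal of index $p$; and if $G$ acts on a finite set $\Omega$, then the number of fixed points $\mathrm{fix}_\Omega(x)$ of any $x\in G$ is congruent to $|\Omega|$ modulo $p$.

**At most $p$ orbits.** The purpose here is to prove $f_p(s)=1$ for $1\le s\le p$. Let the orbits be $G/H_1,\dots,G/H_s$ with $s\le p$, all of size at least $p$. Each $H_i$ is proper, so it lies in a maximal subgroup $M_i$. As $M_i$ is normal, all conjugates of $H_i$ lie in $M_i$. By (1), every element with a fixed point lies in $\bigcup M_i$. All $M_i$ contain the identity, so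
$$\Bigl|\bigcup_i M_i\Bigr|\le 1+p\Bigl(\frac{|G|}{p}-1\Bigr)=|G|-p+1<|G| .$$
Hence some element is a derangement, and the condition holds at $r=1$. It fails at $r=0$, by the trivial group on one point. So $f_p(s)=1$.

With $p+1$ subgroups the same bound reads $1+(p+1)\bigl(\frac{|G|}p-1\bigr)=|G|+\frac{|G|}p-p$, which is at least $|G|$ as soon as $|G|\ge p^2$. It says nothing any more, and rightly so: the groups $\mathbb F_p^2$ of the first section show that **the condition fails at $r=1$ for $s=p+1$**, so $f_p(p+1)\ge 2$ if it exists.

**Abelian groups cannot give large orbits.** To disprove the conjecture one might first try to enlarge $\mathbb F_p^2$ to bigger abelian groups. Suppose $G$ is abelian, with $s$ orbits, each of size at least $p^r$, and no derangement. Conjugation does nothing, so $G=\bigcup H_i$ and $|G|\le s|G|/p^r$, that is, $s\ge p^r$. A fixed $s$ bounds $r$. In general, $H_i$ has $|G:N_G(H_i)|$ conjugates, so a group without derangements satisfies $|G|\le\sum_i|G:N_G(H_i)|\,|H_i|$, that is,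
$$\sum_{i=1}^s\frac1{|N_G(H_i):H_i|}\ \ge 1 .$$
So at least one of the $H_i$, although of huge index in $G$, must satisfy $|N_G(H_i):H_i|\le s$. We need a group with a great deal of conjugation, and yet only boundedly many kinds of elements up to conjugation into a small subgroup.

## A group of order 512 with eight orbits of size 64

Let $F=\mathbb F_8=\mathbb F_2(\theta)$ with $\theta^3=\theta+1$, and let $\sigma(a)=a^2$. Consider the formal sums
$$b_0+b_1\pi+b_2\pi^2+b_3\pi^3\qquad(b_i\in F),$$
multiplied by the rules $\pi b=\sigma(b)\pi$ and $\pi^4=0$. (The next section checks associativity in general.) If $\pi$ commuted with $F$, everything would be commutative and useless. It is the twist $\pi b=b^2\pi$ that creates conjugation.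

The elements $1+u_1\pi+u_2\pi^2+u_3\pi^3$ form a group $G$ of order $8^3=512$. Define
$$H_\infty=\{1+b\pi^3: b\in F\},\qquad H_a=\{1+\varepsilon_1\,a\pi+\varepsilon_2(a\pi)^2+\varepsilon_3(a\pi)^3:\varepsilon_i\in\mathbb F_2\}\quad(a\in F^*).$$
These are $1+7=8$ subgroups of order $8$ and index $64$. Here $(a\pi)^2=a\sigma(a)\pi^2=a^3\pi^2$ and $(a\pi)^3=a^{1+2+4}\pi^3=a^7\pi^3=\pi^3$.

Let us see by hand that every $g=1+u_1\pi+u_2\pi^2+u_3\pi^3$ is conjugate into one of them. We need one computation in $\mathbb F_8$. The map $b\mapsto b+b^2$ is additive with kernel $\{0,1\}$, and it sends $\theta\mapsto\theta+\theta^2$, $\theta^2\mapsto\theta^2+\theta^4=\theta$, and $\theta^4\mapsto\theta^4+\theta=\theta^2$. So its image is $T=\{0,\theta,\theta^2,\theta+\theta^2\}$. Since $1\notin T$, we have $F=\mathbb F_2\oplus T$. Likewise $b\mapsto b+b^4$ has kernel $\{0,1\}$ and sends $\theta\mapsto\theta^2$, $\theta^2\mapsto\theta^2+\theta$, so its image is also $T$.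

*If $u_1\ne0$:* put $a=u_1$ and $\varpi=a\pi$. Since $\varpi^2$ and $\varpi^3$ are nonzero multiples of $\pi^2$ and $\pi^3$, we can rewrite $g=1+\varpi+e_2\varpi^2+e_3\varpi^3$. Also $\varpi b=\sigma(b)\varpi$. Conjugate by $v=1+b\varpi$. We have $vgv^{-1}=g+(vg-gv)v^{-1}$, and $vg-gv=b\varpi\varpi-\varpi b\varpi+\dots=(b+b^2)\varpi^2+\dots$, the dots standing for multiples of $\varpi^3$. So $e_2$ becomes $e_2+(b+b^2)$, and for a suitable $b$ it lies in $\mathbb F_2$. Then conjugate by $1+b\varpi^2$: nothing changes except that the coefficient of $\varpi^3$ is increased by $b+b^2$, so it too can be moved into $\mathbb F_2$. The result is in $H_a$.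

*If $u_1=0$, $u_2\neq0$:* cubing is a bijection on $F^*$, a group of order $7$, so $u_2=a^3$ for some $a$. With $\varpi=a\pi$ we get $g=1+\varpi^2+e\varpi^3$. Conjugation by $1+b\varpi$ adds $b-\sigma^2(b)=b+b^4$ to $e$, so we can reach $e\in\mathbb F_2$, and the result is in $H_a$.

*If $u_1=u_2=0$:* $g\in H_\infty$.

So this group gives $8$ orbits of size $64$ and no derangement. To get larger orbits with the *same* number of subgroups, we truncate at a higher power of $\pi$. What happens then? The method was to use the leading term of $g-1$ to clean up all later coefficients. Truncate at $\pi^7=0$, and consider $g=1+\pi^3+\theta\pi^4+\cdots$. Now the leading term is useless: $\pi^3b=\sigma^3(b)\pi^3=b\pi^3$, so $\pi^3$ commutes with everything, and the change $b\sigma^j(1)-\sigma^3(b)$ that it causes under conjugation by $1+b\pi^j$ is $0$.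

The way past this is to notice that a central term does no harm either. Split off the initial central terms, which conjugation does not move, and clean up using the first *noncentral* term. This requires that every one of the chosen subgroups absorb central terms. Two kinds of noncentral first term occur, with exponent divisible by $\ell=3$ or not, and they lead to the subgroups $H_\infty$ and $H_a$ respectively. The number of subgroups does not depend on where we truncate.

## The twisted ring, its group, and the subgroups

Let $p\ne\ell$ be primes, $m\ge1$, $F=\mathbb F_{p^\ell}$ and $\sigma(a)=a^p$. The map $\sigma$ generates $\mathrm{Gal}(F/\mathbb F_p)$, which has prime order $\ell$. Hence $\sigma^k$ generates it whenever $\ell\nmid k$, and then the elements fixed by $\sigma^k$ are exactly those of $\mathbb F_p$. Put $n=\ell m+1$.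

**The ring.** Let $R=\bigoplus_{k=0}^{n-1}F\pi^k$, with the biadditive multiplication determined by
$$(a\pi^i)(b\pi^j)=a\,\sigma^i(b)\,\pi^{i+j},\qquad \pi^n=0. \tag{2}$$
It is associative, since both ways of bracketing $(a\pi^i)(b\pi^j)(c\pi^k)$ give $a\,\sigma^i(b)\,\sigma^{i+j}(c)\,\pi^{i+j+k}$. Let $J_k=\bigoplus_{i\ge k}F\pi^i$, so that $J_iJ_j\subseteq J_{i+j}$ and $J_k=0$ for $k\ge n$. Put $J=J_1$.

**The group.** Let $G=1+J$. It is closed under multiplication, and $1+u$ has the inverse $1-u+u^2-\cdots$, a finite sum because $u^n\in J_n=0$. So $G$ is a group, of order $p^{\ell(n-1)}=p^{\ell^2m}$.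

**Powers of $a\pi$.** Write $N_k=\frac{p^k-1}{p-1}=1+p+\dots+p^{k-1}$. For $a\in F^*$,
$$(a\pi)^k=a\,\sigma(a)\cdots\sigma^{k-1}(a)\,\pi^k=a^{N_k}\pi^k. \tag{3}$$

**The subgroups.** There are two kinds.

* Let $S_\infty=\bigoplus_{\ell\mid k}F\pi^k$, the sum being over $0\le k\le n-1$. By (2) and $\sigma^\ell=1$, it is a commutative subring. Let $H_\infty=1+(S_\infty\cap J)$. The exponents involved are $\ell,2\ell,\dots,m\ell$, so $|H_\infty|=p^{\ell m}$.
* For $a\in F^*$ let $S_a=\mathbb F_p[a\pi]=\bigoplus_{k=0}^{n-1}\mathbb F_p(a\pi)^k$. The sum is direct by (3), and $S_a$ is a subring because elements of $\mathbb F_p$ commute with $a\pi$. Let $H_a=1+(S_a\cap J)$, of order $p^{n-1}=p^{\ell m}$.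

Each of these sets is closed under multiplication, since $(1+x)(1+y)=1+(x+y+xy)$. A nonempty finite subset of a group that is closed under multiplication is a subgroup. For $\lambda\in\mathbb F_p^*$ we have $(\lambda a\pi)^k=\lambda^k(a\pi)^k$, so $S_a$ depends only on the class of $a$ in $F^*/\mathbb F_p^*$. Let $a$ run over a fixed set of representatives of $F^*/\mathbb F_p^*$, which has order $\frac{p^\ell-1}{p-1}=N_\ell$. Together with $H_\infty$ we have a list of $1+N_\ell$ subgroups, each of index
$$p^{\ell^2m-\ell m}=p^{\ell(\ell-1)m}.$$

**The central part.** Let $Z=\bigoplus_{\ell\mid k}\mathbb F_p\pi^k$. We check that it is central and lies in all the rings above. For $e\in\mathbb F_p$ and $\ell\mid k$, (2) gives $(e\pi^k)(b\pi^j)=e\,b\,\pi^{k+j}=(b\pi^j)(e\pi^k)$, because $\sigma^k=1$ and $\sigma^j(e)=e$. So $Z$ is central in $R$. Clearly $Z\subseteq S_\infty$. Also $(a\pi)^\ell=a^{N_\ell}\pi^\ell$, and $a^{N_\ell}\in\mathbb F_p^*$ because $(a^{N_\ell})^{p-1}=a^{p^\ell-1}=1$ (this is the norm of $a$). Since $\pi^\ell$ is central, $(a\pi)^{\ell i}=(a^{N_\ell})^i\pi^{\ell i}\in\mathbb F_p^*\pi^{\ell i}$, and so $Z\subseteq S_a$.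

## Conjugating every element into the list

**Claim.** Every $g\in G$ is conjugate in $G$ to an element of $H_\infty$ or of some $H_a$ on the list.

**Step 1: split off the central part.** The aim is to isolate the first term that conjugation can use. Write $g=1+u$ with $u=\sum_{i\ge1}u_i\pi^i$. If $u\in Z$, then $g\in H_\infty$ and we are done. Otherwise let $k$ be least with $u_k\pi^k\notin Z$, and put
$$c=\sum_{i<k}u_i\pi^i\in Z,\qquad y=u-c\in J_k .$$
The leading coefficient of $y$ is $y_k=u_k$. That $u_k\pi^k\notin Z$ means one of two things: either $\ell\mid k$ and $y_k\notin\mathbb F_p$ (Case A), or $\ell\nmid k$ and $y_k\ne0$ (Case B). As $c$ is central, $vgv^{-1}=1+c+vyv^{-1}$ for every $v\in G$.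

**Step 2: the effect of one conjugation.** We compute how $1+b\pi^j$ changes coefficients. Let $w\in J_k$ with $w\equiv w_k\pi^k\pmod{J_{k+1}}$, and let $v=1+b\pi^j$ with $j\ge1$. Then
$$vwv^{-1}=w+(vw-wv)v^{-1},\qquad vw-wv=b\pi^jw-wb\pi^j\in J_{k+j}.$$
Since $v^{-1}\in1+J$, multiplying by $v^{-1}$ does not change the class of $vw-wv$ modulo $J_{k+j+1}$. By (2),
$$vwv^{-1}\equiv w+\bigl(b\,\sigma^j(w_k)-w_k\,\sigma^k(b)\bigr)\pi^{k+j}\pmod{J_{k+j+1}}. \tag{4}$$
In words: all coefficients below $\pi^{k+j}$ (in particular $w_k$) stay the same, the coefficient of $\pi^{k+j}$ changes by the bracket, and the later ones change in some way that we need not know. So we can treat $j=1,2,\dots,n-1-k$ in turn, and what has been achieved for smaller $j$ is never spoiled.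

**Step 3: Case A, $\ell\mid k$ and $y_k\notin\mathbb F_p$.** The aim is to move $y$ into $S_\infty$ by killing the coefficients of $\pi^{k+j}$ with $\ell\nmid j$. Go through $j=1,\dots,n-1-k$. If $\ell\mid j$, do nothing. If $\ell\nmid j$, conjugate by $1+b\pi^j$: by (4) and $\sigma^k=1$ this adds
$$b\bigl(\sigma^j(y_k)-y_k\bigr)$$
to the coefficient of $\pi^{k+j}$. Since $\sigma^j$ generates the Galois group and $y_k\notin\mathbb F_p$, the factor $\sigma^j(y_k)-y_k$ is nonzero. So some $b\in F$ makes the coefficient vanish. At the end, $y$ has been conjugated to an element $w$ all of whose exponents are divisible by $\ell$, that is, $w\in S_\infty\cap J$. Hence $g$ is conjugate to $1+c+w\in H_\infty$.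

**Step 4: Case B, choosing the right $a$.** Now $\ell\nmid k$ and $y_k\neq0$. The aim is to write the leading term of $y$ as an $\mathbb F_p$-multiple of $(a\pi)^k$. First, $\gcd(N_k,N_\ell)=1$: if $q$ divides both $p^k-1$ and $p^\ell-1$, then the order of $p$ modulo $q$ divides $k$ and $\ell$, which are coprime, so $q\mid p-1$. Hence $\gcd(p^k-1,p^\ell-1)=p-1$, and dividing by $p-1$ gives the assertion. The group $F^*/\mathbb F_p^*$ has order $N_\ell$, so $a\mapsto a^{N_k}$ is a bijection on it. Therefore
$$y_k=d\,a^{N_k}\qquad\text{with } d\in\mathbb F_p^* \text{ and } a\in F^* .$$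
Changing $a$ by a factor in $\mathbb F_p^*$ changes $a^{N_k}$ by a factor in $\mathbb F_p^*$, which $d$ can absorb, so we may take $a$ to be one of the chosen representatives.

**Step 5: Case B, change of variable.** The aim is to make the leading coefficient lie in $\mathbb F_p$. Put $\varpi=a\pi$. By (3), $\varpi^i=a^{N_i}\pi^i$ with $a^{N_i}\ne0$, so $F\varpi^i=F\pi^i$. Thus $R=\bigoplus_{i<n} F\varpi^i$, and the ideals $J_i$ are the same as before. Moreover $\varpi b=a\sigma(b)\pi=\sigma(b)\varpi$, so $\varpi$ obeys the rule (2) in place of $\pi$. Hence (4) holds with $\varpi$ in place of $\pi$. In the new variable,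
$$y=d\varpi^k+(\text{terms in }\varpi^{k+1},\varpi^{k+2},\dots),\qquad d\in\mathbb F_p^* .$$

**Step 6: Case B, cleaning the tail.** The aim is to move all later coefficients into $\mathbb F_p$. Since $\sigma^j(d)=d$, conjugation by $1+b\varpi^j$ adds
$$b\,\sigma^j(d)-d\,\sigma^k(b)=d\,\bigl(b-\sigma^k(b)\bigr) \tag{5}$$
to the coefficient of $\varpi^{k+j}$. Which elements of $F$ are of the form $b-\sigma^k(b)$? The map $b\mapsto b-\sigma^k(b)$ is $\mathbb F_p$-linear, with kernel $\mathbb F_p$ since $\sigma^k$ generates the Galois group, so its image has dimension $\ell-1$. With $\mathrm{Tr}=\mathrm{Tr}_{F/\mathbb F_p}$ we have $\mathrm{Tr}(\sigma^k(b))=\mathrm{Tr}(b)$, so the image lies in $\ker\mathrm{Tr}$. Now $\mathrm{Tr}(1)=\ell\ne0$ in $\mathbb F_p$, *because $p\ne\ell$*. So $\mathrm{Tr}$ is surjective and $\ker\mathrm{Tr}$ has dimension $\ell-1$; hence the image equals $\ker\mathrm{Tr}$. Also, for $e\in\mathbb F_p$ we have $\mathrm{Tr}(e)=\ell e$, which is $0$ only for $e=0$. Therefore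
$$F=\mathbb F_p\oplus\ker\mathrm{Tr}. \tag{6}$$
Go through $j=1,\dots,n-1-k$. If the coefficient of $\varpi^{k+j}$ is currently $e+t$ with $e\in\mathbb F_p$ and $t\in\ker\mathrm{Tr}$, choose $b$ with $b-\sigma^k(b)=-d^{-1}t$, which is possible since $-d^{-1}t\in\ker\mathrm{Tr}$. By (5) the coefficient becomes $e\in\mathbb F_p$. At the end, $y$ has been conjugated to an element $w\in S_a\cap J$. Since $c\in Z\cap J\subseteq S_a\cap J$, the element $g$ is conjugate to $1+c+w\in H_a$. This proves the claim. $\blacksquare$

**Proof of Theorem A.** Let $G$ act on the disjoint union of $G/H_\infty$ and the $N_\ell$ spaces $G/H_a$. The induced permutation group is a $p$-group with exactly $1+N_\ell=1+\frac{p^\ell-1}{p-1}$ orbits, each of size $p^{\ell(\ell-1)m}$. By the claim and (1), every element fixes a point. $\blacksquare$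

**The disproof for $p=2$.** Take $\ell=3$, so that $1+N_3=8$. If $f_2$ existed, choose $m\geq 1$ with $6m\ge f_2(8)$ and put $r=6m$. The group just built is a permutation $2$-group with $8$ orbits, each of size $2^{6m}=2^r$, and it has no derangement, a contradiction. The same groups show that $(2,s)$ is not good for any $s\ge8$, since a group with $8$ orbits has at most $s$ orbits. In the same way, for $p$ odd and $\ell=2$, the groups have $1+(p+1)=p+2$ orbits of size $p^{2m}$ with $m$ arbitrary, so $(p,s)$ is not good for any $s\ge p+2$. $\blacksquare$

**Why not $\ell=2$ for $p=2$?** That would give only four orbits, so it is worth seeing the construction break. The only place where $p\ne\ell$ entered is Step 6. Take $p=\ell=2$ and $m=1$: then $F=\mathbb F_4$, $n=3$, and $G$ consists of the elements $1+u_1\pi+u_2\pi^2$. Here $\mathrm{Tr}(1)=0$, so $\ker \mathrm{Tr}=\mathbb F_2$ and (6) is false. Let $g=1+\pi+\omega\pi^2$ with $\omega\in\mathbb F_4\setminus\mathbb F_2$. For $v=1+b\pi+b'\pi^2$, direct computation gives $vgv^{-1}=g+(b-\sigma(b))\pi^2$, and $b-\sigma(b)=b+b^2\in\mathbb F_2$. So the conjugates of $g$ are only $1+\pi+\omega\pi^2$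 and $1+\pi+(\omega+1)\pi^2$. Neither lies in $H_1$, whose elements have all coefficients in $\mathbb F_2$. They are not in $H_\infty$ or in $H_a$ with $a\ne1$ either, because the elements of those subgroups have $\pi$-coefficient $0$, respectively $0$ or $a$. So $g$ is a derangement on the four orbits.

## With $p+1$ orbits of size at least $p^2$ there is a derangement

It remains to prove the second half of Theorem B. We already know that the condition for $s=p+1$ fails at $r=1$. We show that it holds at $r=2$.

Let $G$ be a permutation $p$-group with at most $p+1$ orbits, all of size at least $p^2$. If there are at most $p$ orbits, we have already found a derangement. So let the orbits be $G/H_0,\dots,G/H_p$, and **suppose, for a contradiction, that $G$ has no derangement**.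

A model to keep in mind, for $p=2$ and a single orbit: let the dihedral group of order $8$ act on the vertices $1,2,3,4$ of a square, in cyclic order. Put $M=\langle(1\,3),(2\,4)\rangle$ and $K=\langle(1\,3)(2\,4)\rangle$. The elements of $M\setminus K$ are the two reflections $(1\,3)$ and $(2\,4)$, and each has exactly two fixed points. The central element $(1\,3)(2\,4)$, which is the commutator of any two elements generating the group modulo $K$, has none. We shall show that each of the $p+1$ orbits has a quotient that looks like this, and that *one* commutator is fixed-point-free on all of them at once.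

**Step 1: the maximal subgroups.** This step shows that the counting bound, which is now tight, forces a rigid configuration. Choose maximal subgroups $M_i\ge H_i$. As in the case of at most $p$ orbits, no derangement means $G=\bigcup_i M_i$. Fix an index $k$. Then $|G\setminus M_k|=|G|\frac{p-1}p$. For $j\ne k$: if $M_j\ne M_k$, then $M_jM_k=G$, so $|M_j\cap M_k|=|G|/p^2$ and $|M_j\setminus M_k|=|G|\frac{p-1}{p^2}$; if $M_j=M_k$, then $M_j\setminus M_k$ is empty. The $p$ sets $M_j\setminus M_k$ $(j\ne k)$ cover $G\setminus M_k$, whose size is exactly $p\cdot|G|\frac{p-1}{p^2}$. So all $M_j$ with $j\ne k$ differ from $M_k$, and the sets $M_j\setminus M_k$ are pairwise disjoint.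

As $k$ was arbitrary, the $M_i$ are distinct, and for distinct $i,j,k$ the disjointness says $M_i\cap M_j\subseteq M_k$. Then $M_i\cap M_j\subseteq M_i\cap M_k$, and both have order $|G|/p^2$, so they are equal. Since this holds for all distinct triples, all pairwise intersections coincide. Call the common intersection $K$. It is normal of index $p^2$. The group $G/K$ of order $p^2$ has the $p+1\ge3$ distinct subgroups $M_i/K$ of order $p$, so it is not cyclic; it is elementary abelian.

An element of $M_i\setminus K$ lies in no $M_j$ with $j\ne i$, so it is conjugate into no $H_j$ with $j\ne i$. As it is not a derangement,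
$$\text{every element of } M_i\setminus K \text{ is conjugate into } H_i. \tag{7}$$

**Step 2: reduction to orbits of size $p^2$.** We replace each orbit by a quotient of size exactly $p^2$. Since $|M_i:H_i|=|G:H_i|/p\ge p$, the subgroup $H_i$ is proper in $M_i$, so there is a maximal subgroup $A_i$ of $M_i$ with $H_i\le A_i<M_i$ and $|M_i:A_i|=p$. Let $\Omega_i=G/A_i$, so $|\Omega_i|=p^2$. An element conjugate into $H_i$ is conjugate into $A_i$; so by (1) an element with no fixed point on $\Omega_i$ has none on $G/H_i$. It is therefore enough to find $z\in G$ with no fixed point on any $\Omega_i$.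

For Steps 3 to 6 fix $i$ and write $M,A,\Omega$ for $M_i,A_i,\Omega_i$.

**Step 3: elements of $M\setminus K$ fix exactly $p$ points.** By (7), every element of $M\setminus K$ has a fixed point on $\Omega$, that is, is conjugate into $A$. As $K$ is normal and $M\setminus K$ is not empty, $A\not\le K$. Since $|M:K|=p$, it follows that $AK=M$. A normal subgroup $N$ of $G$ has $|G:NA|$ orbits on $G/A$, because the $N$-orbit of $xA$ is the set of cosets of $A$ contained in $NxA=xNA$. So $M$ has $|G:M|=p$ orbits on $\Omega$, and $K$ has $|G:KA|=|G:M|=p$ orbits as well. Orbit counting gives $\sum_{x\in M}\mathrm{fix}_\Omega(x)=p|M|$ and $\sum_{x\in K}\mathrm{fix}_\Omega(x)=p|K|$, so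
$$\sum_{x\in M\setminus K}\mathrm{fix}_\Omega(x)=p\,(|M|-|K|).$$
Thus the average over $M\setminus K$ is $p$. Each summand is congruent to $|\Omega|=p^2\equiv0$ modulo $p$ and is positive, so each is at least $p$. Hence every $x\in M\setminus K$ fixes exactly $p$ points.

**Step 4: encoding $M$ by functions on $\mathbb Z/p$.** The aim is to turn the action of $M$ into linear algebra. Since $M$ is normal in the transitive group $G$, its $p$ orbits on $\Omega$ have equal size, namely $p$. On each of them $M$ acts as a transitive $p$-group of degree $p$. As the $p$-part of $p!$ is $p$, this is a regular cyclic group of order $p$. So an element of $M$ that fixes one point of an $M$-orbit fixes the whole orbit pointwise. By Step 3, each $x\in M\setminus K$ fixes exactly one $M$-orbit pointwise.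

Let $B_0$ be an $M$-orbit and choose $y\in G\setminus M$. The group $G/M$, of order $p$ and generated by the image of $y$, permutes the $p$ $M$-orbits transitively, so $y$ permutes them in a $p$-cycle. Put $B_j=y^jB_0$ for $j\in\mathbb Z/p$. Let $\chi_0:M\to\mathbb F_p$ be a surjective homomorphism whose kernel is the pointwise stabilizer of $B_0$, and put
$$\chi_j(x)=\chi_0(y^{-j}xy^j).$$
Its kernel is the conjugate by $y^j$ of $\ker\chi_0$, that is, the pointwise stabilizer of $B_j$. Since $y^p\in M$ and $\mathbb F_p$ is abelian, conjugation by $y^p$ does not change the values of $\chi_0$; so $\chi_{j+p}=\chi_j$ and $j$ may be read modulo $p$. Define the homomorphism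
$$\Phi:M\to\mathrm{Fun}(\mathbb Z/p,\mathbb F_p),\qquad \Phi(x)(j)=\chi_j(x).$$
An element $x\in M$ fixes $B_j$ pointwise if $\Phi(x)(j)=0$, and has no fixed point in $B_j$ otherwise. From the definition,
$$\Phi(y^{-1}xy)=\mathsf S\,\Phi(x),\qquad\text{where }(\mathsf Sf)(j)=f(j+1). \tag{8}$$

Let $L=L_i=\ker\Phi$, the kernel of $M$ on $\Omega$. The kernel of $G$ on $\Omega$ lies in $A\le M$, so it equals $L$; hence $L\trianglelefteq G$. Elements of $L$ fix $p^2>p$ points, so by Step 3 they are not in $M\setminus K$; that is, $L\le K$. Put $\mathcal V=\Phi(M)$ and $\mathcal K=\Phi(K)$. These are additive subgroups of $\mathrm{Fun}(\mathbb Z/p,\mathbb F_p)$, hence $\mathbb F_p$-subspaces. By (8) and normality of $M$ and $K$ they are $\mathsf S$-invariant. Because $L\le K$, the subspace $\mathcal K$ has codimension $1$ in $\mathcal V$, and $\mathcal V\setminus\mathcal K=\Phi(M\setminus K)$. So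
$$\text{every } f\in\mathcal V\setminus\mathcal K \text{ has exactly one zero.} \tag{9}$$

In the square, with $y=(1\,2\,3\,4)$, $B_0=\{1,3\}$ and $B_1=\{2,4\}$, the elements $(2\,4)$ and $(1\,3)$ go to the functions $X$ and $X+1$ on $\mathbb Z/2$, and $(1\,3)(2\,4)$ goes to the constant $1$. Thus (9) holds there.

**Step 5: $\mathcal V$ consists of the polynomials of degree at most $1$.** We determine the $\mathsf S$-invariant subspaces. Every function on $\mathbb Z/p=\mathbb F_p$ is given by a unique polynomial of degree at most $p-1$. Since $(X+1)^d-X^d=dX^{d-1}+\cdots$ with $d\ne0$ in $\mathbb F_p$ for $1\le d\le p-1$, the operator $\mathsf S-1$ lowers the degree by exactly $1$ on polynomials of degree between $1$ and $p-1$, and it kills constants. Let $W\ne0$ be an invariant subspace and $d$ the largest degree occurring in $W$. Applying $\mathsf S-1$ repeatedly to an element of degree $d$ gives elements of $W$ of degrees $d,d-1,\dots,0$. So $\dim W\ge d+1$, and $W=P_d=\{f:\deg f\le d\}$. Hence, as $\mathcal V\ne0$ and $\mathcal K$ has codimension $1$,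
$$\mathcal V=P_d,\qquad\mathcal K=P_{d-1}\qquad\text{for some }0\le d\le p-1,\text{ with }P_{-1}=0 .$$
If $d=0$, then $\mathcal V\setminus\mathcal K$ consists of nonzero constants, which have no zero, against (9). If $d\ge2$, then $X^{d-1}(X-1)\in P_d\setminus P_{d-1}$ has at least the two zeros $0$ and $1$, against (9). So $d=1$, and $\mathcal K$ is the space of constants.

**Step 6: two consequences for $\Omega$.** We extract what the final step needs.

*(a) Every element of $K\setminus L$ has no fixed point on $\Omega$.* Its image under $\Phi$ is a nonzero constant, so it has no fixed point in any $B_j$.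

*(b) Commutation induces a nonzero alternating bilinear map $G/K\times G/K\to K/L\cong\mathbb F_p$, which is nonzero on every basis of $G/K$.* First, $K/L$ is central in $G/L$: the group $M/L\cong\mathcal V$ is abelian, so $M$ centralizes $K/L$; by (8), $y$ centralizes $K/L$, because constants are invariant under $\mathsf S$; and $G=M\langle y\rangle$. Next, $G/K$ is abelian, so all commutators $[g,h]=g^{-1}h^{-1}gh$ lie in $K$. From
$$[gg',h]=g'^{-1}[g,h]\,g'\,[g',h]\qquad\text{and}\qquad[h,g]=[g,h]^{-1}$$
and the centrality of $K/L$ we see that, modulo $L$, the commutator is multiplicative in each variable. It is trivial modulo $L$ if one entry lies in $K$, so it is well defined on $G/K\times G/K$, and $[g,g]=1$ makes it alternating. It is nonzero: for $x\in M\setminus K$, by (8),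
$$\Phi([x,y])=\Phi(x^{-1}\cdot y^{-1}xy)=(\mathsf S-1)\Phi(x),$$
and $\deg\Phi(x)=1$, so this is a nonzero constant. Finally, $G/K$ is a $2$-dimensional $\mathbb F_p$-space. If $\beta$ is an alternating form on it and $u,v$ is a basis, then $\beta(\alpha u+\gamma v,\alpha'u+\gamma'v)=(\alpha\gamma'-\gamma\alpha')\beta(u,v)$. So if $\beta\ne0$, then $\beta(u,v)\ne0$.

**Step 7: one commutator for all orbits.** We now let $i$ vary again. The groups $M_i,A_i,L_i$ and the element $y$ depend on $i$, but $G$ and $K$ do not. Choose $u,v\in G$ whose images form a basis of $G/K$, and put $z=[u,v]\in K$. This choice does not involve $i$. By (b), applied for each $i$, $z\notin L_i$ for every $i$. By (a), $z$ has no fixed point on $\Omega_i$ for every $i$. By Step 2, $z$ is a derangement of $G$, a contradiction.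

So the condition for $s=p+1$ holds at $r=2$ and fails at $r=1$, whence $f_p(p+1)=2$. Together with $f_p(s)=1$ for $1\le s\le p$, this proves Theorem B. $\blacksquare$

**Proof of the Corollary.** A group with at most $s$ orbits also has at most $s'$ orbits for every $s'\ge s$, so if $(p,s')$ is good then so is $(p,s)$ for all $s\le s'$. By Theorem B, $(p,s)$ is good for $s\le p+1$. For $p$ odd, Theorem A with $\ell=2$ shows that $(p,s)$ is not good for $s\ge p+2$, so goodness holds exactly for $s\le p+1$. For $p=2$, Theorem B gives $f_2(1)=f_2(2)=1$ and $f_2(3)=2$, and Theorem A with $\ell=3$ shows that $(2,s)$ is not good for $s\ge8$. In particular Cameron's conjecture is false for $p=2$; the groups of Theorem A also disprove it for every odd prime. $\blacksquare$
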